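# Strong NP-hardness of minmax regret total completion time on one machine

## 1. Two jobs with a common midpoint, and the jobs that judge them

One machine, two jobs. Job $W$ takes between $2$ and $22$ hours, job $N$ between $4$ and $20$ hours. We must fix the order now; the true times are revealed later, and then our total completion time is compared with the best one possible in hindsight.

If $W$ goes first, the completion times are $p_W$ and $p_W+p_N$, with sum $2p_W+p_N$. The best order runs the shorter job first. So we regret $(p_W-p_N)^+$, where $x^+=\max(x,0)$. The worst case is $22-4=18$. If $N$ goes first, the worst case is $20-2=18$. This is a tie, and the reason is that $22-4=20-2$ says the same as $22+2=20+4$: the two intervals have the same midpoint, $12$. The twins $W$ and $N$ offer a genuine binary choice, wide first or narrow first, at no cost either way.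

Now add two jobs: $S_1$ with times in $[0,4]$ and $S_2$ with times in $[20,24]$. Section 2 shows that the regret of any order is $\sum(p_i-p_j)^+$ over all pairs with $i$ before $j$, and that the worst case is attained with every time at an end of its interval. Write $s_1,w,n,s_2$ for the times. We always have $s_1\le 4\le n\le 20\le s_2$, so few terms survive.

In the order $S_1,W,N,S_2$ the regret is $(s_1-w)^++(w-n)^++(w-s_2)^+$. With $w=2$ it is at most $2$. With $w=22$ it is at most $18+2=20$. The worst case is $20$.

In the order $S_1,N,W,S_2$ the regret is $(s_1-w)^++(n-w)^++(w-s_2)^+$. With $w=2$ it is at most $2+18=20$. With $w=22$ it is at most $2$. The worst case is again $20$.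

There is still a tie, but now it has a structure. The intervals of $W$ and $N$ differ exactly on $[2,4)$ and $[20,22)$. The first piece lies inside the interval of $S_1$, which charges $2$ if the narrow job goes first. The second lies inside the interval of $S_2$, which charges $2$ if the wide job goes first. Two judges disagree.

Finally add two jobs that take exactly $23$ hours, at the end of the order. The only new nonzero terms are $2(s_2-23)^+$. Wide first gives $(s_1-w)^++(w-n)^++(w-s_2)^++2(s_2-23)^+$: for $w=22$ this is at most $18+2$, because $s_2=20$ gives $2+0$ and $s_2=24$ gives $0+2$; for $w=2$ it is at most $2+2$. The worst case is $20$. Narrow first gives $2+18+0+2=22$ at $s_1=4$, $w=2$, $n=20$, $s_2=24$, while for $w=22$ it is at most $2$; the worst case is $22$. The tie is broken: two jobs with no uncertainty at all have changed the opinion of the judge $S_2$.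

So a pair of twins is a yes/no variable, a job overlapping the place where the twins differ is a judge of that variable, and certain jobs tune the judge. Can many variables be judged by many judges at once, *exactly*, while all numbers stay small? If so, the problem of finding the best order under interval uncertainty is hard even when the numbers are written in unary. That is what we shall prove.

## 2. Maximal regret and strong NP-hardness

**Definition (the problem).** Jobs $J=\{1,\dots,n\}$ are processed on one machine without preemption. A schedule is a permutation $\pi$ of $J$; $\pi(i)$ is the position of $i$, and $i\prec j$ means that $i$ precedes $j$. Job $i$ has an interval $[l_i,u_i]=[\underline p_i,\bar p_i]$ with integers $0\le l_i\le u_i$. A scenario $p$ picks $p_i\in[l_i,u_i]$ for each $i$. With $C_i(\pi,p)$ the completion time of $i$, put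
$$F(\pi,p)=\sum_iC_i(\pi,p),\qquad F^*(p)=\min_{\pi'}F(\pi',p),\qquad R(\pi,p)=F(\pi,p)-F^*(p),\qquad Z(\pi)=\max_pR(\pi,p).$$
MINMAX REGRET $1||\sum C_i$ asks for a schedule $\pi$ minimizing $Z(\pi)$.

**The regret, pair by pair.** This justifies the formula used in Section 1. Job $i$ delays itself and every later job, so $F(\pi,p)=\sum_ip_i+\sum_{i\prec j}p_i$. Each unordered pair $\{i,j\}$ costs at least $\min(p_i,p_j)$, and sorting by nondecreasing time (the SPT rule) achieves this for all pairs at once. Hence $F^*(p)=\sum p_i+\sum_{\{i,j\}}\min(p_i,p_j)$ and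
$$R(\pi,p)=\sum_{i\prec j}(p_i-p_j)^+.\tag{1}$$
This is a convex function of $p$, so its maximum over the box of scenarios is attained at a vertex. With
$$\mu_i=\tfrac{l_i+u_i}2,\qquad h_i=\tfrac{u_i-l_i}2,$$
the adversary may restrict to $p_i=\mu_i+\varepsilon_ih_i$ with $\varepsilon\in\{\pm1\}^n$. In particular $Z(\pi)$ is an integer when the data are.

Lebedev and Averbakh proved that the problem is NP-hard, even if all intervals have equal midpoints. Their reduction starts from a variant of PARTITION, so it does not establish strong NP-hardness. A pseudopolynomial algorithm, here one running in time polynomial in $n$ and $\max_i\bar p_i$, and strong NP-hardness exclude each other unless P = NP. Which one holds?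

Recall that a problem is NP-complete in the strong sense if it is NP-complete and stays so when all numbers in the input are bounded by a polynomial in the input length. The standard source problem is 3-PARTITION: given positive integers $a_1,\dots,a_{3m}$ with $\sum a_i=mB$ and $B/4<a_i<B/2$, can they be partitioned into $m$ sets of sum $B$ each? (Example: $3,3,4,3,3,4$ with $B=10$, $m=2$ is a yes-instance, since $3+3+4=10$.) By Garey and Johnson it is strongly NP-complete. So a reduction that runs in time polynomial in $m$ *and $B$*, and produces numbers polynomial in $m$ and $B$, transfers strong NP-hardness. We may assume $m\ge2$, since for $m=1$ the answer is always yes. We also use that the assignment problem is solvable in polynomial time.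

**Theorem 1.** The decision version (given integers $\underline p_i,\bar p_i$ and $\Lambda$, is $\min_\pi Z(\pi)\le\Lambda$?) is NP-complete in the strong sense. From a 3-PARTITION instance ($3m$ numbers, bin size $B$, $m\ge2$) one constructs, in time polynomial in $m$ and $B$, an instance with $n$ and $\max_i\bar p_i$ polynomial in $m,B$, together with an integer $\Lambda$, such that $\min_\pi Z(\pi)=\Lambda$ if the 3-PARTITION instance is a yes-instance, and $\min_\pi Z(\pi)\ge\Lambda+1$ otherwise.

Hence MINMAX REGRET $1||\sum C_i$ is strongly NP-hard, and unless P = NP it admits no pseudopolynomial algorithm.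

## 3. The regret as an integral over thresholds

We want to see the two players separately: the schedule $\pi$ and the sign vector $\varepsilon$. The schedule will enter through
$$k_i=n+1-2\pi(i)=\#\{\text{jobs after }i\}-\#\{\text{jobs before }i\},\qquad\sum_ik_i=0,\qquad k_i\equiv n-1\pmod 2.$$
For the scenario we cut the time axis at a threshold $t$ and ask which jobs are longer than $t$. Put $\mathrm{sg}(x)=1$ for $x>0$ and $\mathrm{sg}(x)=-1$ for $x\le0$; put $I_i=[l_i,u_i)$, which is empty if $l_i=u_i$; and define
$$e(t)=\#\{i:l_i>t\}-\#\{i:u_i\le t\}=\tfrac12\sum_i\bigl(\mathrm{sg}(l_i-t)+\mathrm{sg}(u_i-t)\bigr),\qquad s_\varepsilon(t)=\sum_{i:\,t\in I_i}\varepsilon_i.$$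
The two forms of $e$ agree: a job with $l_i>t$ contributes $1$ to both, one with $u_i\le t$ contributes $-1$ to both, and one with $l_i\le t<u_i$ contributes $0$ to both. So $e(t)$ collects the jobs whose side of $t$ is certain, and $s_\varepsilon(t)$ the signs of the jobs for which the adversary decides.

**Lemma 2.** Let $T\ge\max u_i$, $C_0=\frac18\int_0^T(n^2-e(t)^2)\,dt$ and $f_i=\frac12h_ik_i-\frac14\int_{I_i}e\,dt$. Then for $p=\mu+\varepsilon h$,
$$R(\pi,p)=C_0+\tfrac12\sum_i\mu_ik_i+\sum_i\varepsilon_if_i-\tfrac18\int s_\varepsilon(t)^2\,dt.\tag{2}$$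

*Proof.* Let $\chi_i(t)=\mathrm{sg}(p_i-t)$. Since $0\le p_i\le T$, the number $(p_i-p_j)^+$ is the length of $\{t\in[0,T]:p_i>t\ge p_j\}$. So by (1), $R=\int_0^T\#\{i\prec j:p_i>t\ge p_j\}\,dt$, and the integrand is
$$\sum_{i\prec j}\frac{(1+\chi_i)(1-\chi_j)}4=\frac14\sum_{i\prec j}\bigl(1+\chi_i-\chi_j-\chi_i\chi_j\bigr).$$
Here $\sum_{i\prec j}1=\frac{n(n-1)}2$. In $\sum_{i\prec j}(\chi_i-\chi_j)$ each $\chi_i$ occurs once with a plus for every later job and once with a minus for every earlier one, so this sum is $\sum_i\chi_ik_i$. Since $\chi_i^2=1$, $\sum_{i\prec j}\chi_i\chi_j=\frac12\bigl((\sum\chi_i)^2-n\bigr)$. So the integrand equals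
$$\frac{n^2}8-\frac18\Bigl(\sum_i\chi_i\Bigr)^2+\frac14\sum_i\chi_ik_i.$$
If $t\in I_i$, then $\chi_i(t)=\varepsilon_i$ (for $\varepsilon_i=1$ we have $p_i=u_i>t$; for $\varepsilon_i=-1$ we have $p_i=l_i\le t$), and job $i$ contributes $0$ to $e(t)$. If $t<l_i$ or $t\ge u_i$, then $\chi_i(t)$ is $1$ or $-1$ respectively, which is the contribution of $i$ to $e(t)$. Hence $\sum_i\chi_i=e+s_\varepsilon$, and $-\frac18(e+s_\varepsilon)^2=-\frac18e^2-\frac14es_\varepsilon-\frac18s_\varepsilon^2$. The first of these, with $n^2/8$, integrates to $C_0$. The second integrates to $-\frac14\sum_i\varepsilon_i\int_{I_i}e\,dt$. Finally $\int_0^T\chi_i\,dt=p_i-(T-p_i)=2p_i-T$, and because $\sum k_i=0$ the last term integrates to $\frac12\sum p_ik_i=\frac12\sum\mu_ik_i+\frac12\sum\varepsilon_ih_ik_i$. Adding up gives (2). $\square$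

*Check on the twins.* Take only $W=[2,22]$ and $N=[4,20]$ in the order $W,N$, with $T=22$. Then $e=2,1,0,-1$ on $[0,2),[2,4),[4,20),[20,22)$, so $\int e^2=8+2+2=12$ and $C_0=\frac18(88-12)=9.5$. Here $k_W=1$, $k_N=-1$, $\sum\mu_ik_i=0$, $f_W=5-\frac14(2-2)=5$, $f_N=-4$. For $\varepsilon_W=1,\varepsilon_N=-1$ the function $s_\varepsilon$ is $1$ on $[2,4)$ and $[20,22)$ and $0$ elsewhere. So $R=9.5+5+4-\frac18\cdot4=18$, as it should be.

Apart from the linear terms $\varepsilon_if_i$, the signs interact only through $-\frac18\int s_\varepsilon^2$, that is, only where uncertain intervals overlap.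

## 4. Pairs, separators, and the bias of a pair

**Definition (pairs, separators, certain jobs).** We consider instances made of three kinds of jobs. *Certain jobs* have $l=u$. *Separators* $s$ have a window $W_s=[L_s,U_s)$ of length $r_s=U_s-L_s>0$ and midpoint $\mu_s$. *Pairs* $P$ consist of two jobs (twins) with common midpoint $c_P$: a narrow one of half-width $h_P-\frac{w_P}2$ and a wide one of half-width $h_P+\frac{w_P}2$, where $w_P>0$. The *bits* of $P$ are
$$\bigl[c_P-h_P-\tfrac{w_P}2,\;c_P-h_P+\tfrac{w_P}2\bigr),\qquad\bigl[c_P+h_P-\tfrac{w_P}2,\;c_P+h_P+\tfrac{w_P}2\bigr),$$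
that is, the part of the wide interval not covered by the narrow one. $\mathrm{Inc}(s)$ is the set of pairs with a bit inside $W_s$.

In Section 1, $W,N$ form a pair with $c=12$, $h=9$, $w=2$ and bits $[2,4),[20,22)$, and $S_1,S_2$ are separators with windows $[0,4),[20,24)$. We assume from now on:

* **(S1)** Windows are pairwise disjoint; bits are pairwise disjoint; every bit lies in a window; the two bits of a pair lie in different windows.

**Definition (pinned scenarios).** Fix $\pi$. Let $P_1,P_2$ be the first and second job of $P$ in $\pi$, and put $\eta_P=+1$ if $P_1$ is the wide job, $\eta_P=-1$ otherwise. A sign vector $\varepsilon$ is *pinned* if $\varepsilon_{P_1}=+1$ and $\varepsilon_{P_2}=-1$ for every pair.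

This is the natural attack: the job we run first turns out long, its twin short. In the four- and six-job examples of Section 1 the worst case was pinned each time.

**The best pinned scenario.** We compute the maximum of (2) over pinned $\varepsilon$; it will show how a judge works. Let $\bar k_P=\frac12(k_{P_1}+k_{P_2})$ and use indices $W,N$ for the wide and the narrow twin. If $\eta_P=1$ then $\varepsilon_W=1,\varepsilon_N=-1$; if $\eta_P=-1$ then $\varepsilon_N=1,\varepsilon_W=-1$. So in both cases $\varepsilon_W=\eta_P$, $\varepsilon_N=-\eta_P$, and
$$\sum_{i\in P}\varepsilon_if_i=\eta_P(f_W-f_N)=\eta_P\Bigl[\tfrac12h_P(k_W-k_N)+\tfrac14w_P(k_W+k_N)-\tfrac14\int_{\text{bits of }P}e\,dt\Bigr].$$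
Since $\eta_P(k_W-k_N)=k_{P_1}-k_{P_2}$, this is
$$\sum_{i\in P}\varepsilon_if_i=\tfrac12h_P(k_{P_1}-k_{P_2})+\eta_P\,b_P,\qquad b_P:=\tfrac12w_P\bar k_P-\tfrac14\int_{\text{bits of }P}e\,dt.$$
On the narrow interval the twins cancel in $s_\varepsilon$; on the bits only the wide job is present, with sign $\eta_P$. By (S1), $s_\varepsilon=0$ outside the windows, and inside $W_s$ it is $\varepsilon_s$, plus $\eta_P$ on the bit of each $P\in\mathrm{Inc}(s)$. As $(\varepsilon_s+\eta_P)^2=2+2\varepsilon_s\eta_P$,
$$\int_{W_s}s_\varepsilon^2\,dt=r_s+\sum_{P\in\mathrm{Inc}(s)}w_P(1+2\varepsilon_s\eta_P).$$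
Each pair has exactly two bits, in different windows, so $\sum_s\sum_{P\in\mathrm{Inc}(s)}w_P=2\sum_Pw_P$. Certain jobs have $f_i=0$ and an empty $I_i$. A separator has $h_s=r_s/2$, so $f_s=\frac14\bigl(r_sk_s-\int_{W_s}e\,dt\bigr)$. The sign $\varepsilon_s$ now occurs in (2) only as $\frac14\varepsilon_s\bigl(r_sk_s-\int_{W_s}e\,dt-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P\bigr)$, and the adversary chooses it to make this an absolute value. The maximum of $R$ over pinned scenarios is
$$C_0-\tfrac18\Bigl(\sum_sr_s+2\sum_Pw_P\Bigr)+\tfrac12\sum_i\mu_ik_i+\sum_P\Bigl[\tfrac12h_P(k_{P_1}-k_{P_2})+\eta_Pb_P\Bigr]+\tfrac14\sum_s\Bigl|r_sk_s-\int_{W_s}e\,dt-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P\Bigr|.\tag{3}$$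

Here is the mechanism. Each separator produces the absolute value of a linear form in the choices $\eta_P$, and minimizing a sum of absolute values means trying to satisfy linear *equations*, one per separator. Each pair takes part in two equations, one for each bit. For 3-PARTITION with variables "item $i$ goes to bin $j$" this is the right shape: each variable occurs in the equation of its item and in that of its bin.

**Why placing pairs and separators is not enough.** The first thing to try is to take one pair per (item, bin), one window per item and per bin, and put the bits into the proper windows. The term $\eta_Pb_P$ spoils this. Add to $S_1,W,N,S_2$ one certain job of length $21$ and order by midpoints, so that it goes just before $S_2$. Now $n\le 20<21$.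

With wide first the regret is $(s_1-w)^++(w-n)^++(w-s_2)^++(w-21)^++(21-s_2)^+$. At $w=22$ it is at most $18+(2+1+1)=22$, attained at $n=4$, $s_2=20$. At $w=2$ it is at most $2+1=3$. The worst case is $22$.

With narrow first it is $(s_1-w)^++(n-w)^++(w-s_2)^++(w-21)^++(21-s_2)^+$. At $w=2$ it is at most $2+18+1=21$, and this is attained. At $w=22$ it is at most $2+1+1=4$. The worst case is $21$.

So narrow first is better by $1$. But the judges are indifferent. The values of $e$ are $4$ on $[0,2)$, $3$ on $[2,4)$, $-1$ on $[20,21)$, $-3$ on $[21,22)$ and $-4$ on $[22,24)$. So $r_sk_s-\int_{W_s}e$ is $4\cdot4-14=2$ for $S_1$ and $4\cdot(-4)+12=-4$ for $S_2$, and $|2-2\eta|+|-4-2\eta|$ equals $0+6$ for $\eta=1$ and $4+2$ for $\eta=-1$. The whole difference is the bias: $\bar k_P=1$ (two jobs after the pair, one before), $\int_{\text{bits}}e=6-4=2$, so $b_P=1-\frac12=\frac12$, and $\eta_Pb_P$ changes by $1$.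

In general, if $e$ has constant values $e_L,e_R$ on the two bits, then $b_P=\frac14w_P(2\bar k_P-e_L-e_R)$. An unbalanced bias is at least of the order of the effect $\frac14w_P$ of a bit in an equation, and it rewards violating equations. Moreover $b_P$ depends on the schedule through $\bar k_P$. What gets us past this point is to use certain jobs as ballast. They have no sign of their own, but each adds $\pm1$ to $e$ on either side of its value and to the values $k_i$. With them we can make $b_P$ vanish for the schedule sorted by midpoints, make departures from that schedule unprofitable, and still tune the constant in each equation.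

## 5. Structured instances

We fix reference values for $\bar k_P$ and $k_s$, namely their values when the jobs are sorted by midpoint:
$$\kappa_P=\#\{x\notin P:\mu_x>c_P\}-\#\{x\notin P:\mu_x<c_P\},\qquad\kappa_s=\#\{x:\mu_x>\mu_s\}-\#\{x:\mu_x<\mu_s\},$$
$$\tau_s=r_s\kappa_s-\int_{W_s}e\,dt .$$

**Definition (structured instance).** An instance consisting of certain jobs, separators and pairs is *structured* if (S1) holds and

* **(S2)** no job other than $s$ has midpoint $\mu_s$; $|\mu_x-c_P|\ge\frac{w_P}2$ for every non-pair job $x$ and pair $P$; $|c_P-c_Q|\ge\frac{w_P+w_Q}2$ for $P\ne Q$;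
* **(S3)** $\int_{\text{bits of }P}e\,dt=2w_P\kappa_P$ for every pair;
* **(S4)** $\bigl|\int_{I_i}e\,dt-|I_i|\kappa_P\bigr|\le\frac12|I_i|$ for both jobs $i\in P$;
* **(S5)** $|\tau_s|+\sum_{P\in\mathrm{Inc}(s)}w_P\le r_s$ for every $s$;
* **(S6)** $h_P-\frac{w_P}2\ge\sum_sr_s$ for every $P$.

Each condition has one job. (S3) turns the bias into $b_P=\frac12w_P(\bar k_P-\kappa_P)$, which is zero in the sorted schedule. (S2), together with (S6), makes it unprofitable to buy a favorable bias by moving jobs across pairs. (S5) makes it unprofitable to move a separator. (S4) and (S6) make the pinned scenarios optimal for the adversary against sorted schedules.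

*Example.* The six jobs of Section 1, namely $S_1=[0,4]$, $N=[4,20]$, $W=[2,22]$, $S_2=[20,24]$ and two certain jobs at $23$, form a structured instance. Here $e=5,4,2,0,-1,-5$ on $[0,2),[2,4),[4,20),[20,22),[22,23),[23,24)$. (S1) is clear, and (S2) holds since the midpoints are $2,12,12,22,23,23$ and $w=2$. We have $\kappa_P=3-1=2$, and the bits give $8+0=8=2\cdot2\cdot2$, which is (S3). For (S4): $\int_2^{22}e=8+32+0=40=20\kappa_P$ and $\int_4^{20}e=32=16\kappa_P$. Next, $\kappa_{S_1}=5$ and $\int_0^4e=18$, so $\tau_{S_1}=20-18=2$; $\kappa_{S_2}=2-3=-1$ and $\int_{20}^{24}e=-6$, so $\tau_{S_2}=-4+6=2$. Then (S5) reads $2+2\le4$, and (S6) reads $8\ge4+4$.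

## 6. The optimum of a structured instance

**Proposition 3.** For a structured instance,
$$\min_\pi Z(\pi)=\Lambda+\tfrac14\min_{\eta\in\{\pm1\}^{\text{pairs}}}\ \sum_s\Bigl|\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P\Bigr|,\tag{4}$$
where, with sums over unordered pairs $\{x,y\}$ of distinct non-pair jobs and $\{P,Q\}$ of distinct pairs,
$$\Lambda=C_0-\tfrac18\Bigl(\sum_sr_s+2\sum_Pw_P\Bigr)+G_0,$$
$$G_0=\sum_Ph_P-\tfrac12\sum_{\{x,y\}}|\mu_x-\mu_y|-\sum_{P,x}|\mu_x-c_P|-2\sum_{\{P,Q\}}|c_P-c_Q|.$$

*Check on the six jobs.* $\int_0^{24}e^2=50+32+64+0+1+25=172$, so $C_0=\frac18(36\cdot24-172)=86.5$. The second term of $\Lambda$ is $-\frac18(8+4)=-1.5$. In $G_0$: $h=9$; the distances between the values $2,22,23,23$ sum to $20+21+21+1+1+0=64$; the distances to $12$ sum to $10+10+11+11=42$. So $G_0=9-32-42=-65$ and $\Lambda=20$. The sum in (4) is $2\cdot|2-2\eta|$, which is $0$ for $\eta=1$ and $8$ for $\eta=-1$. So the minimum over all $720$ orders is $20$, and the narrow-first value $22=20+\frac84$ of Section 1 fits as well.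

*Proof.* By (S3) and the definition of $\tau_s$, formula (3) says that the maximum of $R$ over pinned scenarios is
$$C_0-\tfrac18\Bigl(\sum_sr_s+2\sum_Pw_P\Bigr)+\tfrac12\sum_i\mu_ik_i+\sum_P\Bigl[\tfrac12h_P(k_{P_1}-k_{P_2})+\tfrac12w_P\eta_P(\bar k_P-\kappa_P)\Bigr]+\tfrac14\sum_s\Bigl|r_s(k_s-\kappa_s)+\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P\Bigr|.\tag{5}$$

**Step 1: moving a separator does not help.** This step removes the positions $k_s$ from (5). Fix any $\pi$, with its $\eta=\eta(\pi)$. Certainly $Z(\pi)$ is at least (5). By (S2) every job other than $s$ is counted in $\kappa_s$ with $+1$ or $-1$, so $\kappa_s\equiv n-1\equiv k_s\pmod2$ and $k_s-\kappa_s=2j$ for an integer $j$. Put $X_s=\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P$. By (S5), $|X_s|\le r_s$. For $j\ne0$, $|X_s+2r_sj|\ge2r_s-|X_s|\ge|X_s|$. So each absolute value in (5) is at least $|X_s|$.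

**Step 2: reduction to a statement about pairs of blocks.** This step replaces the rest of (5) by something that can be checked locally. Since $\frac12w_P\eta_P(\bar k_P-\kappa_P)\ge-\frac12w_P|\bar k_P-\kappa_P|$, it suffices for the lower bound to show
$$G(\pi):=\tfrac12\sum_i\mu_ik_i+\tfrac12\sum_Ph_P(k_{P_1}-k_{P_2})-\tfrac12\sum_Pw_P|\bar k_P-\kappa_P|\ \ge\ G_0.\tag{6}$$
Put $\mathrm{val}(P_1)=c_P+h_P$, $\mathrm{val}(P_2)=c_P-h_P$, and $\mathrm{val}(x)=\mu_x$ for non-pair jobs. The first two terms of $G$ are $\frac12\sum_i\mathrm{val}(i)k_i=\frac12\sum_{i\prec j}(\mathrm{val}(i)-\mathrm{val}(j))$, because $k_i$ counts later jobs minus earlier ones. Call every non-pair job and every pair a *block*. The first two terms split into contributions inside blocks and between two blocks (the *value part*). Next, $\bar k_P$ is a sum over jobs $y\notin P$: such a $y$ contributes the average of $\pm1$ over the two twins, with $+1$ if $y$ comes after the twin and $-1$ if before; the twins' contributions to each other, $+1$ for $P_1$ and $-1$ for $P_2$, cancel. Also $\kappa_P$ is a sum over jobs $y\notin P$ of $\pm1$,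 because by (S2) no such $y$ has midpoint $c_P$. So $\bar k_P-\kappa_P$ is a sum over the blocks other than $P$. By the triangle inequality, $\frac12w_P|\bar k_P-\kappa_P|$ is at most the sum over those blocks of $\frac12w_P$ times the absolute value of the block's contribution (its *penalty*). It remains to bound, for each block and each two blocks, value part minus penalty by the corresponding term of $G_0$.

**Step 3: blocks with at most one pair.** Inside $P$ the contribution is $\frac12(\mathrm{val}(P_1)-\mathrm{val}(P_2))=h_P$. For two non-pair jobs $x,y$ it is $\pm\frac12(\mu_x-\mu_y)\ge-\frac12|\mu_x-\mu_y|$.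

Take a pair $P$ and a non-pair job $x$ with $\mu_x>c_P$, which contributes $+1$ to $\kappa_P$. If $x$ is after both twins, the value part is $\frac12[(c_P+h_P-\mu_x)+(c_P-h_P-\mu_x)]=c_P-\mu_x$; $x$ contributes $+1$ to $\bar k_P$ and the penalty is $0$. If $x$ is between the twins, the value part is $\frac12[(c_P+h_P-\mu_x)+(\mu_x-c_P+h_P)]=h_P$; $x$ contributes $0$ to $\bar k_P$, the penalty is $\frac12w_P$, and $h_P-\frac12w_P\ge0$ by (S6). If $x$ is before both, the value part is $\mu_x-c_P$; $x$ contributes $-1$ to $\bar k_P$, the penalty is $w_P$, and $(\mu_x-c_P)-w_P\ge-(\mu_x-c_P)$ because $\mu_x-c_P\ge\frac{w_P}2$ by (S2). In all cases the contribution is at least $-|\mu_x-c_P|$.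

If $\mu_x<c_P$, then $x$ contributes $-1$ to $\kappa_P$. With $x$ before both twins the total is $\mu_x-c_P$ with penalty $0$; between them it is $h_P-\frac12w_P\ge0$; after both it is $(c_P-\mu_x)-w_P\ge-(c_P-\mu_x)$, again by (S2). The bound is the same.

**Step 4: two pairs.** Let $\delta=c_Q-c_P>0$. In the order $P_1P_2Q_1Q_2$ the value part is $\frac12\sum_{x\in P,\,y\in Q}(\mathrm{val}(x)-\mathrm{val}(y))=\frac12(4c_P-4c_Q)=-2\delta$. The contributions to $\bar k_P$ and $\kappa_P$ are both $2$, those to $\bar k_Q$ and $\kappa_Q$ are both $-2$, and the penalties vanish. Every other order has a number $I$ of inversions (some $y\in Q$ before some $x\in P$). An inversion adds $\mathrm{val}(y)-\mathrm{val}(x)$ to the value part. It changes $k_x$ by $-2$ and $k_y$ by $+2$, hence shifts $\bar k_P$ by $-1$ and $\bar k_Q$ by $+1$. So the two penalties together are $\frac12(w_P+w_Q)I\le I\delta$ by (S2). The single additions are $\delta+h_Q+h_P$ for $Q_1$ before $P_2$, $\delta+h_Q-h_P$ for $Q_1$ before $P_1$, $\delta-h_Q+h_P$ for $Q_2$ before $P_2$, and $\delta-h_Q-h_P$ for $Q_2$ before $P_1$. The totals are: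

| order | $I$ | added to the value part |
|---|---|---|
| $P_1Q_1P_2Q_2$ | 1 | $\delta+h_P+h_Q$ |
| $P_1Q_1Q_2P_2$ | 2 | $2\delta+2h_P$ |
| $Q_1P_1P_2Q_2$ | 2 | $2\delta+2h_Q$ |
| $Q_1P_1Q_2P_2$ | 3 | $3\delta+h_P+h_Q$ |
| $Q_1Q_2P_1P_2$ | 4 | $4\delta$ |

The added value is always at least $I\delta$, so the contribution is at least $-2\delta=-2|c_P-c_Q|$. Summing Steps 3 and 4 gives (6). With Step 1,
$$Z(\pi)\ge\Lambda+\tfrac14\sum_s\Bigl|\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P(\pi)\Bigr|\qquad\text{for every }\pi.\tag{7}$$

**Step 5: the sorted schedule attains the bound against pinned scenarios.** Given $\eta$, let $\pi_\eta$ order the jobs by nondecreasing midpoint, with the wide job of $P$ first iff $\eta_P=1$, and other ties arbitrary. By (S2) no job outside $P$ has midpoint $c_P$, so twins are adjacent, and no job other than $s$ has midpoint $\mu_s$. Hence $k_s=\kappa_s$, $k_{P_1}=\kappa_P+1$, $k_{P_2}=\kappa_P-1$ and $\bar k_P=\kappa_P$. All penalties vanish, and the value parts are the extreme ones: $h_P$ inside $P$, $-\frac12|\mu_x-\mu_y|$ for two non-pair jobs, $-|\mu_x-c_P|$ for a pair and a non-pair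 job, which lies outside the pair on the proper side, and $-2|c_P-c_Q|$ for two pairs in the order $P_1P_2Q_1Q_2$. So (5) equals $\Lambda+\frac14\sum_s|\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P|$.

**Step 6: against $\pi_\eta$ some pinned scenario is optimal.** This turns Step 5 into a value of $Z$. Let $i=P_1$. Since $|I_i|=2h_i$ and $k_i=\kappa_P+1$, (S4) gives
$$f_{P_1}=\tfrac12h_i+\tfrac14\Bigl(|I_i|\kappa_P-\int_{I_i}e\,dt\Bigr)\ge\tfrac12h_i-\tfrac14h_i=\tfrac14h_i,$$
and in the same way $f_{P_2}\le-\frac12h_{P_2}+\frac14h_{P_2}=-\frac14h_{P_2}$. Let $\varepsilon$ be not pinned, and let $\varepsilon'$ be the pinned vector with the same signs on all non-pair jobs. Each pair job whose sign differs makes the linear part of (2) smaller for $\varepsilon$ than for $\varepsilon'$ by $2|f_i|\ge\frac12h_i$, and there is at least one such job $i$. The term $-\frac18\int s_\varepsilon^2$ is at most $0$. For the pinned $\varepsilon'$ we have $|s_{\varepsilon'}|\le2$ on windows and $s_{\varepsilon'}=0$ elsewhere. By (S6), $h_i\ge h_P-\frac{w_P}2\ge\sum_sr_s$. Hence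
$$R(\pi_\eta,\varepsilon)-R(\pi_\eta,\varepsilon')\le-2|f_i|+\tfrac18\int s_{\varepsilon'}^2\,dt\le-\tfrac12h_i+\tfrac18\cdot4\sum_sr_s\le0.$$
So $Z(\pi_\eta)=\Lambda+\frac14\sum_s|\tau_s-\sum_{P\in\mathrm{Inc}(s)}w_P\eta_P|$. Choosing the best $\eta$ and comparing with (7) proves (4). $\square$

## 7. Placing 3-PARTITION on a lattice

Throughout, $1\le i\le3m$ and $1\le j\le m$. We want pairs $(i,j)$ with $w_P=2a_i$, a left bit in the window of item $i$ and a right bit in the window of bin $j$. With $y_{ij}=\frac{1+\eta_{ij}}2$, the linear form of item $i$ is $\sum_j2a_i\eta_{ij}=2a_i(2\sum_jy_{ij}-m)$. We want it to equal $\tau$ exactly when $\sum_jy_{ij}=1$, so we need $\tau=-2(m-2)a_i$. The form of bin $j$ is $\sum_i2a_i\eta_{ij}=4\sum_ia_iy_{ij}-2mB$, and it should equal $\tau$ when $\sum_ia_iy_{ij}=B$, so we need $\tau=-2(m-2)B$.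

To control $e$ and $\kappa$ at the same time we start from a uniform background. Suppose each of the points $0,g,2g,\dots,Ng$ carries $2\omega$ interval endpoints. Between $kg$ and $(k+1)g$ we then have $e=\omega(N-k)-\omega(k+1)=\omega(N-2k-1)$, so $e$ falls linearly on average. Over an interval inside $[0,Ng]$ with endpoints off the lattice, symmetric about a lattice point or about a midpoint of two consecutive ones, and with midpoint $c$, the average of $e$ is $\omega(N-2c/g)$. If each lattice point carries $\omega$ midpoints, the difference "midpoints to the right minus midpoints to the left" of such a $c$ is $\omega(N-2c/g)$ too. On the ideal background the conditions hold by themselves; the pairs and separators disturb it, and the certain jobs below restore it.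

**Parameters.** Put $M=3m^2$ (the number of pairs), $D=M+1$, $\omega=2D+1=6m^2+3\le9m^2$, $g=4(mB+D)$, $\rho=6m$, $K=16m$, $H=400m^4+1$ (odd), and
$$\sigma_i=Ki,\qquad\sigma'_j=H+K(3m+1)j,\qquad\alpha_{ij}=\sigma_i+2j,\qquad\beta_{ij}=\sigma'_j-2i,\qquad N=\sigma'_m+\rho+1.$$
*Lattice point $k$* means the number $kg$, $0\le k\le N$. The *separator points* are the $\sigma_i$ and $\sigma'_j$; the *edge points* are the $\alpha_{ij}$ (left) and $\beta_{ij}$ (right).

**Pairs.** There are $M$ pairs $P=(i,j)$, with narrow interval $[\alpha_{ij}g+a_i,\ \beta_{ij}g-a_i]$ and wide interval $[\alpha_{ij}g-a_i,\ \beta_{ij}g+a_i]$. So $w_P=2a_i$, $c_P=\frac{\alpha_{ij}+\beta_{ij}}2g$, and the bits are $[\alpha_{ij}g-a_i,\alpha_{ij}g+a_i)$ and $[\beta_{ij}g-a_i,\beta_{ij}g+a_i)$.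

**Separators.** For each item $i$ there is an interval centered at $\sigma_ig$, and for each bin $j$ an interval centered at $\sigma'_jg$, all of length $r=(2\rho+1)g=(12m+1)g$. They carry the parameters $q_i=m(i-1)$, $\nu_i=(m-2)a_i$ for items and $q'_j=-3m(m-j)$, $\nu'_j=(m-2)B$ for bins. In all cases $|q|<M$, so $D\pm q\ge2$, and $\nu\ge0$.

**Certain jobs.** For a pair $P$ let $\mathrm{rk}(P)\in\{1,\dots,M\}$ be the rank of $c_P$ among the centers in increasing order (they are distinct, by (G2) below), and let $\Delta_P=M+1-2\,\mathrm{rk}(P)$, so that $|\Delta_P|\le M-1<\omega$. The certain jobs are: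

* (o) at each lattice point not mentioned below, $\omega$ jobs at $kg$;
* (e) at each edge point $k$, $D$ jobs at $kg-B$ and $D$ jobs at $kg+B$;
* (s) at each separator point $\sigma$ with parameters $q,\nu$: $D+q$ jobs at $\sigma g-(D-q)$, $D-q-1$ jobs at $\sigma g+(D+q)$, and one job at $\sigma g+(D+q)+\nu$;
* (c) for each pair $P$, $\omega+\Delta_P$ jobs at $c_P-\frac g2$ and $\omega-\Delta_P$ jobs at $c_P+\frac g2$.

In (s), the number $q$ shifts jobs from one side of the separator to the other without moving the mean of the values, and $\nu$ moves the mean. In (c), the shift compensates for the other pairs in $\kappa_P$.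

*Example.* For $3,3,4,3,3,4$ with $B=10$, $m=2$: $M=12$, $D=13$, $\omega=27$, $g=132$, $\rho=12$, $K=32$, $H=6401$, $\sigma_i=32i$, $\sigma'_1=6625$, $\sigma'_2=6849$, $N=6862$, $r=3300$. Pair $(1,1)$ has $\alpha=34$, $\beta=6623$, narrow interval $[4491,874233]$ and wide interval $[4485,874239]$. The window of item $1$ is $[2574,5874)$, with midpoint $4224$; it contains the bit $[4485,4491)$ in its right half. The window of bin $1$ is $[872850,876150)$, with midpoint $874500$; it contains the bit $[874233,874239)$ in its left half.

The next five facts locate everything.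

**(G1) Integrality and signs.** $g$ is divisible by $4$, so $\frac r2,\frac g2$ and all endpoints are integers (for (c) see (G2)). All endpoints not at lattice points lie in windows or are ends of windows (by (G3)), and the first window starts at $(16m-6m-\frac12)g>0$; so all endpoints are $\ge0$.

**(G2) Centers of pairs.** $\alpha_{ij}+\beta_{ij}=H+K(i+(3m+1)j)+2j-2i$ is odd. The numbers $i+(3m+1)j$ are distinct, and the terms $2j-2i$ lie between $2-6m$ and $2m-2$, so they differ by at most $8m-4$. Hence two sums $\alpha+\beta$ differ by at least $16m-(8m-4)\ge4$. So every center is the midpoint of two consecutive lattice points, distinct pairs have centers at least $2g$ apart, and the lattice points $c_P\pm\frac g2$ used in (c) are all distinct.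

**(G3) Inside the windows.** Windows of consecutive items have centers $16mg$ apart, windows of consecutive bins $16m(3m+1)g$ apart, and each has length $(12m+1)g<16mg$. So item windows are disjoint, and so are bin windows; item windows lie to the left of bin windows by (G4). A window reaches $(\rho+\frac12)g$ to each side of its center. We have $2\le2j\le2m\le\rho$, $2\le2i\le6m=\rho$, and $a_i<B<\frac g2$ because $\frac g2=2mB+2D$. So the left bit of $(i,j)$, the edge point $\alpha_{ij}$ and its jobs at $\alpha_{ij}g\pm B$ lie in the right half of the window of item $i$; the right bit, the edge point $\beta_{ij}$ and its jobs lie in the left half of the window of bin $j$. In one window, edge points are at distance at least $2g$ from each other and from the center. So edge points are distinct, differ from separator points, and bits are disjoint. The jobs in (s) have offsets from $\sigma g$ of absolute value at least $1$ and at most $(2D-1)+(m-2)B<\frac g2$.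

**(G4) Between item and bin windows.** The last item window ends at $(48m^2+6m+\frac12)g$. Since $\alpha_{ij}+\beta_{ij}\ge H+K(3m+2)+2-6m=H+48m^2+26m+2$,
$$c_P-\tfrac g2\ge\tfrac g2(H+48m^2+26m+2)-\tfrac g2=(200m^4+24m^2+13m+1)g>(48m^2+6m+\tfrac12)g .$$
Since $\alpha_{ij}+\beta_{ij}\le H+K(3m+(3m+1)m)+2m-2=H+48m^3+64m^2+2m-2$,
$$c_P+\tfrac g2\le\bigl(\tfrac H2+24m^3+32m^2+m-\tfrac12\bigr)g<\bigl(H+48m^2+10m-\tfrac12\bigr)g,$$
because $24m^3<200m^4\le\frac H2$; the right side is the left end of the first bin window. So all points $c_P,c_P\pm\frac g2$ lie strictly between the item windows and the bin windows. In particular the points $c_P\pm\frac g2$ are neither edge points nor separator points. Also $Ng$ lies to the right of all windows.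

**(G5) Pairs are long.** $\beta_{ij}-\alpha_{ij}=H+(K(3m+1)-2)j-(K+2)i\ge H+K(3m+1)-2-3m(K+2)=H+10m-2$. As $2a_i<g$, every narrow interval has length at least $(\beta_{ij}-\alpha_{ij}-1)g\ge400m^4g$.

So all certain jobs of types (e) and (s), all separators and all bits lie in windows, while the points $c_P\pm\frac g2$ lie in no window.

**Association of endpoints.** We record how the actual instance deviates from the uniform background. Every non-pair job is listed at a lattice point (a separator at its center), and its two endpoints are *associated* with that point, with one exception. In (c), $|\Delta_P|$ of the jobs at the more populated of the points $c_P\pm\frac g2$ are regarded as moved there from the other point, and their endpoints are associated with that other point. The twin endpoints $\alpha_{ij}g\pm a_i$ and $\beta_{ij}g\pm a_i$ are associated with the edge points $\alpha_{ij}$ and $\beta_{ij}$. Then *exactly $2\omega$ endpoints are associated with each lattice point*: this is clear for (o) and (c); at an edge point there are $2\cdot2D+2=2\omega$; at a separator point $2\cdot2D+2=2\omega$, as $(D+q)+(D-q-1)+1=2D$.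 Apart from separator endpoints and endpoints moved in (c), every endpoint is at distance less than $\frac g2$ from its associated lattice point. By (G4), an endpoint moved in (c) and its associated lattice point lie strictly between the item windows and the bin windows.

## 8. The instance is structured

**Step 1: (S1), (S2), (S6).** These are the geometric conditions. (S1) is contained in (G3) and (G4).

For (S2), no job other than the separator has midpoint $\sigma g$: jobs in (s) have nonzero offsets, edge jobs are at distance less than $\frac g2$ from lattice points other than $\sigma$, jobs of types (o) and (c) sit at other lattice points, other separators have other centers, and pair centers lie outside the windows. Every non-pair midpoint is either a lattice point, hence at distance at least $\frac g2$ from every $c_P$, or lies in a window, hence at distance more than $\frac g2$ from $c_P$ by (G4); and $\frac g2>B>a_i=\frac{w_P}2$. Centers are at least $2g\ge\frac{w_P+w_Q}2$ apart.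

For (S6), narrow half-widths are at least $200m^4g\ge52m^2g\ge4m(12m+1)g=\sum_sr_s$ by (G5).

**Step 2: $\kappa_P=\omega(N-\alpha_{ij}-\beta_{ij})$.** This is needed for (S3) and (S4). Let $P=(i,j)$ and $c_P=(k_0+\frac12)g$, so $2k_0+1=\alpha_{ij}+\beta_{ij}$. By (G3) and (G4) every job of types (e), (s) and every separator has its midpoint on the same side of $c_P$ as its lattice point. If every lattice point had $\omega$ non-pair jobs, the count would be $\omega(N-k_0)-\omega(k_0+1)=\omega(N-\alpha_{ij}-\beta_{ij})$. The corrections are as follows. Each edge point has only $2D=\omega-1$ non-pair jobs; the $M$ left edge points are all left of $c_P$ and the $M$ right ones all right of it, which gives $+M-M=0$. A separator point has $2D+1=\omega$ non-pair jobs, counting the separator: no correction. The jobs (c) of a pair $Q\ne P$ give no correction, since $c_P$ is not between $c_Q-\frac g2$ and $c_Q+\frac g2$; the jobs (c) of $P$ itself give $-2\Delta_P$. The other pairs, with two jobs each, give $2[(M-\mathrm{rk}(P))-(\mathrm{rk}(P)-1)]=2\Delta_P$. The sum of all corrections is $0$.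

**Step 3: (S3).** This makes the biases vanish, exactly. We use $e(t)=\frac12\sum_z\mathrm{sg}(z-t)$ over all endpoints $z$. Let $t$ be in the left bit of $P=(i,j)$ and $\alpha=\alpha_{ij}$.

All endpoints associated with lattice points $k>\alpha$ are $>t$. For those within less than $\frac g2$ of $kg$ this holds because $t<\alpha g+a_i<\alpha g+\frac g2$; those moved in (c) lie to the right of all item windows; separators centered right of $\alpha g$ have windows disjoint from, and to the right of, the window of item $i$, which contains $t$.

All endpoints associated with $k<\alpha$ are $\le t$, with one exception. Those close to $kg$ are below $\alpha g-\frac g2<t$; separators of items before $i$ have windows to the left; endpoints moved in (c) do not occur here. For separator $i$, whose center is left of $\alpha g$, the left endpoint is $\le t$ but the right endpoint is $>t$: this is the exception.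

Of the endpoints associated with $\alpha$, those $\le t$ are the $2D$ endpoints at $\alpha g-B$ and the wide job's left endpoint $\alpha g-a_i$; those $>t$ are the $2D$ endpoints at $\alpha g+B$ and the narrow job's left endpoint $\alpha g+a_i$. There are $\omega$ of each, and they cancel.

Changing one sign from $-1$ to $+1$ adds $1$ to $e$, so $e(t)=\omega(N-\alpha)-\omega\alpha+1=\omega(N-2\alpha)+1$.

Now let $t$ be in the right bit, $\beta=\beta_{ij}$. Endpoints associated with $k<\beta$ are $\le t$: the close ones are below $\beta g-\frac g2<t$, those moved in (c) lie left of the bin windows, and separators centered left of $\beta g$ have windows to the left of the window of bin $j$. Endpoints associated with $k>\beta$ are $>t$, except that the separator of bin $j$, with $\sigma'_j>\beta$, has its left endpoint $\le t$. Of those associated with $\beta$, exactly $\omega$ are $\le t$: the $2D$ at $\beta g-B$ and the narrow job's right endpoint $\beta g-a_i$. So $e(t)=\omega(N-2\beta)-1$.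

The exceptional $+1$ and $-1$ cancel because left bits lie in right halves of windows and right bits in left halves. Both bits have length $w_P$, so by Step 2
$$\int_{\text{bits of }P}e\,dt=w_P\cdot2\omega(N-\alpha_{ij}-\beta_{ij})=2w_P\kappa_P.$$

**Step 4: (S4).** Here an estimate suffices. For an interval $I=[x,y)$ with midpoint $c$, an endpoint $z$ contributes $\frac12\int_I\mathrm{sg}(z-t)\,dt$ to $\int_Ie\,dt$. This is $z-c$ if $z\in[x,y]$, $\frac{|I|}2$ if $z>y$, and $-\frac{|I|}2$ if $z<x$; it is $1$-Lipschitz in $z$. Let $e_0$ be the function obtained from $e$ by putting every endpoint at its associated lattice point. Let $I$ be the wide (narrow) interval of $P=(i,j)$, and $\alpha=\alpha_{ij}$, $\beta=\beta_{ij}$. It is symmetric about $c_P$, and the lattice points in it are $\alpha,\dots,\beta$ (respectively $\alpha+1,\dots,\beta-1$), symmetric about $c_P$ with $2\omega$ endpoints each. Their contributions cancel. There are $N-\beta$ lattice points to the right and $\alpha$ to the left (respectively $N-\beta+1$ and $\alpha+1$); the difference is $N-\alpha-\beta$ in both cases. So $\int_Ie_0\,dt=\frac{|I|}2\cdot2\omega(N-\alpha-\beta)=|I|\kappa_P$.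

By the Lipschitz property, $|\int_Ie\,dt-\int_Ie_0\,dt|$ is at most the total displacement of endpoints. The $2M$ edge points have $2\omega$ endpoints each, displaced by at most $B\le\frac g4$: at most $M\omega g$. The $4m$ separator points have $4D$ endpoints each displaced by less than $\frac g2$ and two displaced by $\frac r2$: at most $4m(2Dg+r)\le4m(\omega g+r)$. The moves in (c) concern $M$ pairs, at most $M$ jobs each, two endpoints per job, displaced by $g$: at most $2M^2g$. With $\omega\le9m^2$ and (G5),
$$\Bigl|\int_Ie\,dt-|I|\kappa_P\Bigr|\le\bigl(M\omega+4m\omega+4m(12m+1)+2M^2\bigr)g\le(27+36+52+18)m^4g\le200m^4g\le\tfrac12|I|.$$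

**Step 5: $\kappa_s=\omega(N-2\sigma)$ for the separator at $\sigma$.** This prepares $\tau_s$. The moves in (c) do not cross a separator center, and every non-pair job listed at a lattice point $k\ne\sigma$ has its midpoint on the same side of $\sigma g$ as $kg$. With $\omega$ non-pair jobs at every lattice point other than $\sigma$ we would get $\omega(N-\sigma)-\omega\sigma=\omega(N-2\sigma)$. We check that the corrections cancel.

For item $i$: each edge point has one job fewer. The $m(i-1)$ edge points to the left (those of items before $i$) give $+m(i-1)$, and the other $2M-m(i-1)$, to the right, give $-(2M-m(i-1))$. The $2M$ pair jobs are all to the right and give $+2M$. The certain jobs at $\sigma_i$ give $(D-q_i)-(D+q_i)=-2q_i$. The sum is $2m(i-1)-2q_i=0$.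

For bin $j$: the edge points to the left number $M+3mj$ (all left edge points, and the right edge points of bins up to and including $j$), those to the right $M-3mj$. The pair jobs are all to the left. The sum is $(M+3mj)-(M-3mj)-2M-2q'_j=6mj-6m^2-2q'_j=0$, because $2q'_j=-6m(m-j)$.

**Step 6: $\tau_s=-2\nu_s$.** This sets the constants of the equations. We sum the contributions of Step 4 with $I=W_s$, $c=\sigma g$, $|I|=r$.

Endpoints associated with $k$, $|k-\sigma|\ge\rho+1$, lie outside the window on the same side as $kg$: for those within less than $\frac g2$ of $kg$ because the window reaches only $(\rho+\frac12)g$ from its center, for other separators because windows are disjoint, for endpoints moved in (c) by (G4). There are $N-\sigma-\rho$ such lattice points on the right and $\sigma-\rho$ on the left. They contribute $\frac r2\cdot2\omega[(N-\sigma-\rho)-(\sigma-\rho)]=r\omega(N-2\sigma)$.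

Lattice points $k\ne\sigma$ with $|k-\sigma|\le\rho$ lie in the window, so they are not separator points and not of type (c). Their $2\omega$ endpoints are within less than $\frac g2$ of $kg$, hence in the window, with mean $kg$: at edge points there are $2D$ endpoints at each of the offsets $\pm B$ and one at each of $\pm a_i$. So point $k$ contributes $2\omega(k-\sigma)g$, and $\sigma\pm x$ cancel for $1\le x\le\rho$.

The separator's own endpoints contribute $-\frac r2+\frac r2=0$. The certain jobs at $\sigma$, with two endpoints each, contribute
$$2\bigl[-(D+q)(D-q)+(D-q-1)(D+q)+(D+q)+\nu\bigr]=2\nu .$$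
So $\int_{W_s}e\,dt=r\omega(N-2\sigma)+2\nu$, and with Step 5
$$\tau_s=-2\nu_s:\qquad\tau_{\text{item }i}=-2(m-2)a_i,\qquad\tau_{\text{bin }j}=-2(m-2)B.$$

**Step 7: (S5).** $\mathrm{Inc}(\text{item }i)=\{(i,j):1\le j\le m\}$ and $\mathrm{Inc}(\text{bin }j)=\{(i,j):1\le i\le3m\}$. For items, $2(m-2)a_i+2ma_i\le4mB\le g\le r$. For bins, $2(m-2)B+\sum_i2a_i=2(m-2)B+2mB\le4mB\le r$. So the instance is structured.

## 9. Reading off 3-PARTITION: proof of Theorem 1

**Step 1: the equations.** We insert $\tau_s$ into (4). With $y_{ij}=\frac{1+\eta_{ij}}2\in\{0,1\}$,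
$$\tau_{\text{item }i}-\sum_j2a_i\eta_{ij}=-4a_i\Bigl(\sum_jy_{ij}-1\Bigr),\qquad\tau_{\text{bin }j}-\sum_i2a_i\eta_{ij}=-4\Bigl(\sum_ia_iy_{ij}-B\Bigr),$$
the second because $\sum_i2a_i\eta_{ij}=4\sum_ia_iy_{ij}-2mB$. By Proposition 3,
$$\min_\pi Z(\pi)=\Lambda+\min_{y\in\{0,1\}^{3m\times m}}\Bigl[\sum_ia_i\Bigl|\sum_jy_{ij}-1\Bigr|+\sum_j\Bigl|\sum_ia_iy_{ij}-B\Bigr|\Bigr].\tag{8}$$
The bracket is a nonnegative integer. It is $0$ for some $y$ iff each number can be assigned to exactly one of $m$ sets, each of sum $B$, that is, iff the 3-PARTITION instance is a yes-instance. So $\min_\pi Z(\pi)=\Lambda$ for yes-instances and $\min_\pi Z(\pi)\ge\Lambda+1$ otherwise.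

**Step 2: size.** This makes the reduction pseudopolynomial. The non-pair jobs number $\omega$ per lattice point on average over the points of type (c), exactly $\omega$ at points of type (o) and at separator points, and $\omega-1$ at each of the $2M$ edge points; the pairs add $2M$ jobs. So $n=\omega(N+1)$. Since $N=O(m^4)$, $n=O(m^6)$, and $\max_i\bar p_i\le Ng=O(m^5B+m^6)$. The number $\Lambda$ is given by the explicit formula in Proposition 3, where $C_0$ is the integral of a step function with at most $2n$ breakpoints; so it is computable in time polynomial in $m,B$. It is an integer by (8), since $Z$ is integer-valued. As 3-PARTITION is strongly NP-complete, our problem is strongly NP-hard.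

**Step 3: membership in NP.** The certificate is a schedule $\pi$; we must compute $Z(\pi)$ in polynomial time. Since $F(\pi,p)=\sum_i(n+1-\pi(i))p_i$, we have $F(\pi,p)-F(\pi',p)=\sum_i(\pi'(i)-\pi(i))p_i$. Maximizing over $p$ first, with $p_i=\bar p_i$ where the coefficient is positive and $p_i=\underline p_i$ where it is negative,
$$Z(\pi)=\max_{\pi'}\sum_i\bigl[(\pi'(i)-\pi(i))^+\bar p_i-(\pi(i)-\pi'(i))^+\underline p_i\bigr].$$
Each summand depends only on $i$ and on the position $\pi'(i)$, so this is an assignment problem. This proves Theorem 1. $\blacksquare$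

## 10. Two limits on approximation

Recall that an FPTAS returns, for every accuracy $\varepsilon>0$, a schedule with $Z(\pi)\le(1+\varepsilon)\min Z$ in time polynomial in the input length and $1/\varepsilon$.

**Corollary 4.** Unless P = NP:

(a) there is no FPTAS for MINMAX REGRET $1||\sum C_i$;

(b) for every constant $c$, no algorithm running in time polynomial in $n$ and $\max_i\bar p_i$ always returns a schedule $\pi$ with $Z(\pi)\le\min Z+n^c$.

*Proof.* (a) On the instances of Section 7, $Z$ is integer-valued, and by (1) at most $X:=n^2\max_i\bar p_i$, which is polynomial in $m,B$. Run an FPTAS with accuracy $\frac1{2X+1}$; this takes time polynomial in $m,B$. On a yes-instance $\Lambda=\min Z\le X$, so the returned schedule has value at most $\Lambda+\frac X{2X+1}<\Lambda+1$, hence exactly $\Lambda$. On a no-instance every value is at least $\Lambda+1$. Computing $Z$ of the returned schedule (Section 9, Step 3) therefore decides 3-PARTITION in pseudopolynomial time, which implies P = NP.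

(b) Multiply all $\underline p_i,\bar p_i$ by $Q=\lceil n^c\rceil+1$. By (1) this multiplies $Z$ by $Q$, while $n$ is unchanged and all numbers stay polynomially bounded in $m,B$. On a yes-instance the returned schedule has value at most $Q\Lambda+n^c<Q(\Lambda+1)$; on a no-instance every value is at least $Q(\Lambda+1)$. Since $Z(\pi)$ is computable in polynomial time, this decides 3-PARTITION in pseudopolynomial time. $\square$

**Remark.** By (1), the regret does not change when the same constant is added to all processing times. So Theorem 1 and Corollary 4 also hold with strictly positive processing times.
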